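# Independent sets off a longest circuit: a conjecture that fails at connectivity two

## 1. Longest circuits whose complement is connected

All graphs are finite. A graph is **simple** unless we say *multigraph*. A *circuit* is a cycle, and its length $|C|$ is its number of vertices. A graph is *Hamiltonian* if some circuit passes through all its vertices. A graph is *$k$-connected* if it has more than $k$ vertices and stays connected after the deletion of any set of fewer than $k$ vertices. The *independence number* $\alpha(G)$ is the largest size of a set of pairwise non-adjacent vertices. For a circuit $C$ of $G$, $G-C$ is the graph left after deleting the vertices of $C$.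

Take a graph that is not Hamiltonian, and a longest circuit $C$ in it. Some vertices are left over. Must deleting $C$ lower the independence number noticeably, and more so if the graph is highly connected? The following precise guess is in the "BCC Problem List" (http://www.maths.qmul.ac.uk/~pjc/bcc/allprobs.pdf).

**Conjecture.** If $G$ is $k$-connected with $k\ge 2$, $G$ is not Hamiltonian, and $C$ is a longest circuit of $G$, then
$$\alpha(G-C)\le \alpha(G)-k .$$

A first test: let $G=K_{k,m}$ with $m\ge k+1$. It is $k$-connected and $\alpha(G)=m$. A circuit alternates sides, so a longest circuit has length $2k$ and uses all $k$ vertices of the small side and $k$ of the large side. What remains is $m-k$ isolated vertices, so $\alpha(G-C)=m-k=\alpha(G)-k$. The Conjecture holds here, with equality.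

When $G-C$ is connected (for instance $K_{k,k+1}$), the Conjecture is true.

**Proposition 1.** Let $G$ be $k$-connected with $k\ge2$ and non-Hamiltonian, let $C$ be a longest circuit, and suppose $G-C$ is connected. Then $\alpha(G-C)\le\alpha(G)-k$.

To prove this we look for $k$ vertices of $C$ that are pairwise non-adjacent and have no neighbor off $C$. They can be added to any independent set of $G-C$.

Orient $C$ and write $v^+$ for the successor of $v$ on $C$. Put $D=G-C$, which is non-empty because $G$ is not Hamiltonian. Let $A$ be the set of vertices of $C$ that have a neighbor in $D$, and $A^+=\{v^+:v\in A\}$.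

**Step 1: $A$ has at least $k$ elements, and no vertex of $A^+$ has a neighbor in $D$.** If $v$ and $v^+$ were both in $A$, we could replace the edge $vv^+$ by a path from $v$ to $v^+$ with non-empty interior in the connected graph $D$, and get a circuit longer than $C$. So $A$ contains no two consecutive vertices of $C$. Hence $A\cap A^+=\emptyset$, which is the second claim. Also $V(C)\not\subseteq A$. Every neighbor of $D$ outside $D$ is in $A$, so deleting $A$ separates $D$ from the non-empty set $V(C)\setminus A$. By $k$-connectivity, $|A|\ge k$.

**Step 2: $A^+$ is independent.** Let $u,v\in A$ be distinct and suppose $u^+v^+$ is an edge. Let $P$ be a path from $u$ to $v$ with non-empty interior in $D$. By Step 1, $u^+\ne v$ and $v^+\neq u$. Go from $u$ along $P$ to $v$, then backwards along $C$ from $v$ to $u^+$, across the edge $u^+v^+$, then forwards along $C$ from $v^+$ to $u$. This circuit contains all of $C$ and the interior of $P$, so it is longer than $C$, a contradiction.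

**Step 3: conclusion.** Since $|A^+|=|A|\ge k$, and the vertices of $A^+$ are pairwise non-adjacent and have no neighbor in $G-C=D$, adding $A^+$ to a maximum independent set of $G-C$ gives an independent set of $G$ of size at least $\alpha(G-C)+k$. $\square$

## 2. Several components off the circuit

What changes when $G-C$ has several components? Choose one, $D$, and repeat the argument. Steps 1 and 2 survive word for word, but in Step 3 a vertex of $A^+$, although it has no neighbor in $D$, may have one in another component $D'$. The rotation trick limits this only partly.

**Proposition 2.** Let $G$ be $k$-connected ($k\ge2$), non-Hamiltonian, $C$ a longest circuit, and let $c$ be the number of components of $G-C$. Then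
$$\alpha(G-C)\le\alpha(G)-k+(c-1).$$

*Proof.* Let $D$ be a component of $G-C$ and define $A=N_C(D)$ and $A^+$ as before. There are no edges between different components of $G-C$, so Steps 1 and 2 apply to this $D$: $|A^+|\ge k$, $A^+$ is independent, and no vertex of $A^+$ has a neighbor in $D$.

Let $D'\ne D$ be another component and suppose that two vertices $u^+,v^+\in A^+$ both have neighbors in $D'$. In the circuit of Step 2, replace the edge $u^+v^+$ by a path from $u^+$ to $v^+$ with interior in $D'$. This interior is disjoint from $C$ and from $P$, so we again have a circuit longer than $C$, a contradiction. Hence each of the other $c-1$ components is adjacent to at most one vertex of $A^+$, and at least $k-(c-1)$ vertices of $A^+$ have no neighbor in $G-C$. If $k-(c-1)\le 0$ the claim is trivial. Otherwise add these vertices to a maximum independent set of $G-C$. $\square$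

For $c=1$ the bound is attained by $K_{k,k+1}$ for each $k\ge 2$, and also by the Petersen graph with $k=3$, as we check in Section 6.

The loss $c-1$ need not occur: $K_{k,m}$ has $c=m-k$ and still satisfies the Conjecture. But the proof does not prevent it. If each vertex of $A^+$ sees its *own* component of $G-C$, nothing in the argument is contradicted. By Proposition 2, $\alpha(G-C)=\alpha(G)$ can only occur if $c\ge k+1$, so an extreme counterexample must leave many pieces. It exists for $k=2$.

**Theorem 3.** There are infinitely many 2-connected non-Hamiltonian graphs $G$ having a longest circuit $C$ with $\alpha(G-C)=\alpha(G)$. (The smallest one constructed below has $2074$ vertices and $\alpha(G)=1037$.)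

So the Conjecture is false. As $\alpha(G-C)\le\alpha(G)$ holds for every circuit, the failure is extremal: for longest circuits of 2-connected graphs not even $\alpha(G-C)\le\alpha(G)-1$ holds.

## 3. Private neighbors and the trouble with crossing detours

How can one force $\alpha(G-C)=\alpha(G)$? Suppose $S$ is an independent set disjoint from $C$, and each vertex $y\notin S$ has a private neighbor $s_y\in S$, where $y\mapsto s_y$ is a bijection from $V(G)\setminus S$ to $S$. The edges $ys_y$ form a perfect matching, and an independent set contains at most one end of each, so $\alpha(G)\le|S|$. Since $S$ lies in $G-C$,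
$$|S|\le\alpha(G-C)\le\alpha(G)\le|S| ,$$
and all are equal. The independence numbers are then under control, and the whole difficulty is to keep $C$ longest.

Let us try. Take a circuit $C$ and for each $y\in V(C)$ a new vertex $s_y$ adjacent to $y$. For 2-connectivity $s_y$ needs a second neighbor, say $t(y)\in V(C)$. The symmetric choice is $t(y)=$ the vertex $r$ steps after $y$, for some fixed $r$. It fails for every $r$:

- If $r=1$ or $r=|C|-1$, then $s_y$ is adjacent to two consecutive vertices of $C$ and can be inserted between them.
- If $2\le r\le|C|-2$, put $t=t(y)$. Then $t(y^+)=t^+$, and $y,y^+,t,t^+$ are distinct except that possibly $r=|C|-1$ or $r=1$, which is excluded. Going from $y$ through $s_y$ to $t$, backwards along $C$ to $y^+$, through $s_{y^+}$ to $t^+$, and forwards along $C$ to $y$ gives a circuit of length $|C|+2$.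

The second failure is the rotation of Step 2. It occurs as soon as consecutive vertices have consecutive targets. A way around it is to give consecutive vertices the *same* target $b$: a circuit passes through the *hub* $b$ once, so it can use at most two of all these detours.

So let $b$ be a vertex of $C$, let $a,c$ be the vertices just before and after it, and let
$$\dots,l_2,l_1,a,b,c,r_1,r_2,\dots$$
be the order on $C$. All $l_i$ and $r_i$ get target $b$; the vertex $b$ itself may get target $r_1$. But $a$ and $c$ must not get target $b$, for then $s_a$ could be inserted between $a$ and $b$. They need targets elsewhere. Joining $s_a$ to $a$ and $c$ is a mistake: the stretch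
$$\dots,l_3,l_2,\,s_{l_2},\,b,\,s_{l_1},\,l_1,\,a,\,s_a,\,c,\,r_1,\dots$$
replaces the original one, misses nothing, and gains three vertices. This local re-routing is always available: a hub can be absorbed into its own arm, after which $a$ and $c$ are free to use their targets. So we take several hubs and link the exceptional vertices $a,c$ of different hubs to one another. The pattern of these links is where the real problem sits, and we record it by a cubic graph.

## 4. Hubs, zones, and the graph built from a cubic graph

**Setting.** Let $H$ be a cubic graph (every vertex has degree 3). A circuit $C_0$ of $H$ is *dominating* if every edge of $H$ has at least one end on $C_0$; equivalently, $X:=V(H)\setminus V(C_0)$ is independent. For example, in $K_4$ a circuit of length 4 is dominating with $X=\emptyset$, and a triangle is dominating with $|X|=1$. Let $C_0=v_1v_2\dots v_{2m}(v_1)$ be a dominating circuit of even length $2m\ge4$.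

Each $v_i$ has exactly one edge $e_i$ of $H$ not on $C_0$. Either $e_i$ is a chord $v_iv_k$, and then $e_i=e_k$, or $e_i=v_iz$ with $z\in X$. Every $z\in X$ has all its three neighbors on $C_0$, so $3|X|\le 2m$.

For $j=1,\dots,m$ (indices of zones modulo $m$) put $a_j=v_{2j-1}$ and $c_j=v_{2j}$, the *ports* of zone $j$. Thus $C_0$ consists of the edges $a_jc_j$ and $c_{j-1}a_j$. Fix an integer
$$L\ge 6m+|X| .$$
Since $|X|\le 2m/3$, any $L\ge7m$ will do.

**The circuit $C$.** Concatenate, for $j=1,\dots,m$, the *zones*
$$l_{j,L},\dots,l_{j,1},\ a_j,\ b_j,\ c_j,\ r_{j,1},\dots,r_{j,L},$$
where $r_{j,L}$ is followed by $l_{j+1,L}$. So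
$$n:=|C|=m(2L+3).$$
The paths $L_j=l_{j,1}\dots l_{j,L}$ and $R_j=r_{j,1}\dots r_{j,L}$ are the *half-arms* of zone $j$, and $b_j$ is its *hub*.

**The multigraph $M$.** Its vertex set is $V(C)\cup X$. Its *red* edges are the edges of $C$. For each vertex $y\in V(C)\cup X$ it has one *green* edge $g_y$:

- if $y$ lies in a half-arm of zone $j$, then $g_y=yb_j$;
- $g_{b_j}=b_jr_{j,1}$, parallel to $g_{r_{j,1}}$;
- if $y=v_i$ and $e_i$ is a chord $v_iv_k$, then $g_{v_i}=v_iv_k$, so $g_{v_i}$ and $g_{v_k}$ are parallel;
- if $y=v_i$ and $e_i=v_iz$ with $z\in X$, then $g_{v_i}=v_iz$;
- if $y=z\in X$, then $g_z=zv_i$ for one chosen neighbor $v_i$ of $z$ in $H$.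

**The graph $G$.** Subdivide each green edge $g_y$ once, by a new vertex $s_y$. Let $S=\{s_y\}$. So $s_y$ has degree 2 and is adjacent to $y$ and to the other end of $g_y$. Since all green edges are subdivided and none is a loop, $G$ is simple.

For instance, if $L$ were $2$, one zone would be $l_2,l_1,a,b,c,r_1,r_2$, with green edges $l_2b$, $l_1b$, $r_1b$ (twice, as $g_{r_1}$ and $g_b$) and $r_2b$, and one further green edge $g_a$, $g_c$ leaving from each port.

**Lemma 4.** $G$ is 2-connected, $\alpha(G)=\alpha(G-C)=|S|=n+|X|$, and $|V(G)|=2(n+|X|)>n$.

*Proof.* For 2-connectivity recall that adding to a 2-connected graph a path that meets it exactly in its two distinct end vertices keeps it 2-connected. Start with $C$. Add the subdivided green edges with both ends on $C$. For each $z\in X$ choose two distinct neighbors $v_i,v_k$ of $z$ in $H$ and add the path $v_i\,s_{v_i}\,z\,s_{v_k}\,v_k$. Then add the remaining paths from $z$ through one vertex of $S$ to a vertex of $C$; there are two for each $z$, through $s_{v_h}$ for the third neighbor $v_h$ and through $s_z$. This gives $G$.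

The set $S$ is independent and disjoint from $V(C)$, and the edges $ys_y$ with $y\in V(C)\cup X$ form a perfect matching of $G$. The computation of Section 3 gives $\alpha(G)=\alpha(G-C)=|S|=|V(C)\cup X|=n+|X|$. Finally $|V(G)|=2|S|$. $\square$

In particular, *if $C$ is a longest circuit of $G$, then $G$ is not Hamiltonian*, as $|C|<|V(G)|$.

## 5. A second circuit of $H$ through $V(C_0)$ lifts to a longer circuit of $G$

When is $C$ a longest circuit? There is one obvious obstruction.

**Observation 5.** If $H$ has a circuit $F\neq C_0$ with $V(F)\supseteq V(C_0)$, then $C$ is not a longest circuit of $G$.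

*Proof.* We describe a circuit of $M$ that contains $V(C)$ and uses a green edge; subdividing gives a circuit of $G$ longer than $n$. It will consist of pieces replacing parts of $F$.

If $a_jc_j\in F$, use in zone $j$ a path made of a left part, the hub, and a right part. The left part is $l_{j,L}\dots l_{j,1}a_j$ traversed so that it ends at $a_j$ if $c_{j-1}a_j\in F$ (then continue by the red edge $a_jb_j$), and so that it ends at $l_{j,L}$ if $c_{j-1}a_j\notin F$ (then continue by the green edge $l_{j,L}b_j$). In the first case the left part is entered at $l_{j,L}$ over the red edge $r_{j-1,L}l_{j,L}$. In the second case $F$ uses $e_{2j-1}$ at $a_j$, and the left part is entered at $a_j$ over a green edge corresponding to $e_{2j-1}$. The right part is treated symmetrically. If $a_jc_j\notin F$, then $F$ uses $c_{j-1}a_j$ and $e_{2j-1}$ at $a_j$, and $c_ja_{j+1}$ and $e_{2j}$ at $c_j$. Use in zone $j$ the two paths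
$$l_{j,L}\dots l_{j,2}\,b_j\,l_{j,1}\,a_j\qquad\text{and}\qquad r_{j,L}\dots r_{j,1}\,c_j ,$$
the first with two green edges at $b_j$.

Together these paths contain all of $V(C)$. Each path replaces an edge $a_jc_j$ of $F$ with its ends, or a single vertex $a_j$ or $c_j$ of $F$, and has the same two exits; the exits are joined by red edges $r_{j-1,L}l_{j,L}$ for the edges $c_{j-1}a_j\in F$ and by one green edge for each edge of $F$ not on $C_0$. So we have a single circuit. It uses a green edge, since $F\ne C_0$ must contain some $e_i$. $\square$

For example, let $H=K_4$ with $C_0=v_1v_2v_3v_4$, so $m=2$. The circuit $F=v_1v_3v_2v_4$ lifts: start at $a_1$, take the link to $a_2$, go outwards along $L_2$ with a detour through $b_2$, cross to $R_1$, go inwards to $c_1$, take the link to $c_2$, go outwards along $R_2$, cross to $L_1$, and go inwards, with a detour through $b_1$, to $a_1$. This has length $n+6$: two links and four green edges at hubs.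

The simplest thing to try now is $X=\emptyset$, where $C_0$ is a Hamiltonian circuit of $H$. This can never work. *Smith's theorem* says that in a cubic graph every edge lies in an even number of Hamiltonian circuits. So an edge of $C_0$ lies in a second Hamiltonian circuit, and Observation 5 applies. This is why vertices $z\in X$ off $C_0$ were allowed: we need $C_0$ to be dominating, not Hamiltonian, and still to be the only circuit through its own vertex set. The rest of the talk shows that such pairs exist and that the obstruction of Observation 5 is then the only one.

**Theorem 6.** Let $H$ be a cubic graph and $C_0$ a dominating circuit of $H$ of even length $2m\ge4$ such that no other circuit of $H$ contains $V(C_0)$. Then, for every $L\ge 7m$, the graph $G$ of Section 4 is 2-connected, $C$ is a longest circuit of $G$, and $\alpha(G-C)=\alpha(G)$.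

The proof, in Sections 7 to 9, uses only $L\ge 6m+|X|$. We first find a pair.

## 6. A cubic graph whose dominating circuit is determined by its vertex set

Let $\Pi$ be the Petersen graph, described as follows: a vertex $x$ adjacent to $d_1,d_2,d_3$; a hexagon $h_1h_2h_3h_4h_5h_6(h_1)$; and $d_i$ adjacent to the opposite hexagon vertices $h_i,h_{i+3}$ for $i=1,2,3$. It is cubic on 10 vertices.

**Lemma 7.** (i) $\Pi$ has no circuits of length $3$ or $4$. (ii) $\Pi$ is not Hamiltonian. (iii) $\Pi-x$ has exactly two Hamiltonian circuits. Both contain the edge $h_1d_1$; one contains $h_1h_2$, the other $h_1h_6$.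

*Proof.* (i) No edge $xd_i$, $d_ih$ or $h_ih_{i+1}$ lies in a triangle: the other neighbors of $x$ are $d$'s and those of $d_i$ are hexagon vertices; the other neighbors of $d_i$ are $x$ and the opposite hexagon vertex, neither of which is adjacent to $h$; and consecutive hexagon vertices have different $d$'s and no common hexagon neighbor. For 4-circuits we check that two non-adjacent vertices have at most one common neighbor. For $x$ and a hexagon vertex it is one $d_i$. For two $d$'s it is $x$. For $d_i$ and a hexagon vertex not adjacent to it, it is one of $h_i,h_{i+3}$, and these two have no common hexagon neighbor. For hexagon vertices at distance 2 on the hexagon it is the vertex between them, and for opposite ones it is their $d_i$.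

(ii) This is well known; here is a proof. Suppose $t_0t_1\dots t_9$ is a Hamiltonian circuit. The remaining five edges are chords that pair off the vertices. By (i), a chord joins vertices at distance 4 or 5 along the circuit. If all distances were 5, then $t_0t_5$ and $t_1t_6$ would give the 4-circuit $t_0t_5t_6t_1$. So some chord has distance 4, say $t_0t_4$. The chord at $t_5$ goes to $t_1$, $t_9$ or $t_0$. The last is impossible as $t_0$ has its chord already; $t_5t_1$ gives the 4-circuit $t_5t_1t_0t_4$, and $t_5t_9$ gives the 4-circuit $t_5t_9t_0t_4$. Contradiction.

(iii) In $\Pi-x$ the vertices $d_1,d_2,d_3$ have degree 2, so a Hamiltonian circuit contains the paths $h_id_ih_{i+3}$. Each hexagon vertex then uses exactly one hexagon edge, so the hexagon edges used form one of the two perfect matchings of the hexagon. The matching $h_1h_2,h_3h_4,h_5h_6$ gives the circuit $h_1h_2d_2h_5h_6d_3h_3h_4d_1(h_1)$, and the matching $h_2h_3,h_4h_5,h_6h_1$ gives $h_1d_1h_4h_5d_2h_2h_3d_3h_6(h_1)$. $\square$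

We can now check the claim made after Proposition 2. The Petersen graph is vertex-transitive (a textbook fact), so deleting any vertex leaves a Hamiltonian graph and deleting a second one leaves it connected: $\Pi$ is 3-connected. The set $\{x,h_1,h_3,h_5\}$ is independent. An independent set of size 6 would meet $18>15$ edges. One of size 5 would meet all 15 edges, so each edge would have exactly one end in it and $\Pi$ would be bipartite, contrary to its circuits of length 9. So $\alpha(\Pi)=4$. A longest circuit $C$ has length 9, and $\alpha(\Pi-C)=1=4-3$.

The graph $\Pi$ with a circuit of length 9 is not yet what we want: the length is odd, and by (iii) there are two circuits through $V(\Pi-x)$. But (iii) also says that both use the edge $h_1d_1$. So we remove $h_1$, take two copies, and join them so that the choice left open in each copy is forced.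

**The pair $(H,C_0)$.** Let $W=\Pi-h_1$. In $W$ the vertices $d_1,h_2,h_6$ have degree 2 and the others degree 3. Let $W'$ be a disjoint copy, with primed names. Let $H$ consist of $W$, $W'$, two new vertices $u,w$, and the edges
$$ud_1,\quad ud_1',\quad uw,\quad wh_2,\quad wh_2',\quad h_6h_6'.$$
$H$ is cubic with 20 vertices. Let $C_0$ be the circuit
$$u,d_1,h_4,h_3,d_3,h_6,h_5,d_2,h_2,w,h_2',d_2',h_5',h_6',d_3',h_3',h_4',d_1',(u)\;=\;v_1,v_2,\dots,v_{18},(v_1).$$
Then $V(C_0)=V(H)\setminus X$ with $X=\{x,x'\}$, which is independent, so $C_0$ is dominating, of even length $18$. Its chords are
$$v_1v_{10},\ v_3v_7,\ v_4v_9,\ v_6v_{14},\ v_{11}v_{16},\ v_{13}v_{17},$$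
namely $uw$, $h_4h_5$, $h_3h_2$, $h_6h_6'$, $h_2'h_3'$, $h_5'h_4'$. Moreover $x\sim v_2,v_5,v_8$ and $x'\sim v_{12},v_{15},v_{18}$.

**Lemma 8.** If $C_1$ is a circuit of $H$ with $V(C_1)\supseteq V(C_0)$, then $C_1=C_0$.

*Proof.* Only three edges leave $W$: $ud_1$, $wh_2$, $h_6h_6'$. The circuit $C_1$ has vertices inside and outside $W$, so it uses a positive even number of them, hence exactly two. So $C_1$ meets $W$ in a path between two of $d_1,h_2,h_6$, and this path covers $W-x$ or $W$. Both its ends are neighbors of $h_1$ in $\Pi$, so adding $h_1$ gives a circuit of $\Pi$, through all vertices or through all but $x$. By Lemma 7(ii) it is not Hamiltonian in $\Pi$, so it is a Hamiltonian circuit of $\Pi-x$. By Lemma 7(iii) it uses $h_1d_1$ and one of $h_1h_2,h_1h_6$. So $C_1$ uses $ud_1$ and exactly one of $wh_2,h_6h_6'$, and in either case its path inside $W$ is determined.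

In the same way $C_1$ uses $ud_1'$. So $u$ already has two edges and $uw\notin C_1$. Since $w\in V(C_1)$, $C_1$ uses $wh_2$ and $wh_2'$. Therefore $h_6h_6'\notin C_1$, and the paths inside $W$ and $W'$ are those belonging to $h_1h_2$, that is, $d_1h_4h_3d_3h_6h_5d_2h_2$ and its copy. This is $C_0$. $\square$

**Theorem 6 implies Theorem 3.** Take this pair: $m=9$ and $|X|=2$. As the proof of Theorem 6 needs only $L\ge6m+|X|=56$, we get a graph for each $L\ge56$. By Lemma 4 it is 2-connected with $\alpha(G-C)=\alpha(G)=n+2$, and non-Hamiltonian as $C$ is longest and $|C|<|V(G)|$. Here $n=9(2L+3)$. For $L=56$ we have $n=1035$, $\alpha(G)=|S|=1037$ and $|V(G)|=2074$. Different $L$ give different orders, so there are infinitely many graphs.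

It remains to prove that $C$ is a longest circuit of $G$. By Lemma 4 this is all that is missing in Theorem 6 too.

## 7. How a long circuit meets a half-arm

From now on $(H,C_0)$ is as in Theorem 6, $L\ge6m+|X|$, and we suppose that *$Z$ is a circuit of $G$ with $|Z|>n$*. We want a contradiction. The plan is the reverse of Observation 5: read off from $Z$ a circuit $F$ of $H$ through $V(C_0)$, conclude $F=C_0$, and see that then $Z$ cannot be long. The arms were made long so that $Z$ cannot skip one.

**Step 1: pass to $M$ and count.** A vertex $s_y$ has degree 2 in $G$, so $Z$ contains the whole subdivided green edge or neither of its two halves. So $Z$ corresponds to a circuit of $M$, or to the 2-circuit formed by two parallel green edges. The latter has length 4 in $G$, and $n>4$. Hence $Z$ is a circuit of $M$ using at most one edge from each class of parallel edges. We use the letter $Z$ for it too. Let $g$ be the number of green edges of $Z$ and $\mu=|V(C)\setminus V(Z)|$. Then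
$$|Z|=n-\mu+|X\cap V(Z)|+g. \tag{1}$$
Every green edge has an end in $\{v_1,\dots,v_{2m}\}\cup\{b_1,\dots,b_m\}$, and $Z$ has at most two edges at each vertex, so $g\le 2(2m+m)=6m$. From $|Z|>n$ and (1) we get
$$\mu<6m+|X|\le L. \tag{2}$$

**Step 2: encode $Z$ on a half-arm by a 0/1-sequence.** For $L_j$ let $\rho_0=a_jl_{j,1}$ (the *inner edge*), $\rho_i=l_{j,i}l_{j,i+1}$ for $1\le i<L$, and $\rho_L=l_{j,L}r_{j-1,L}$ (the *outer edge*). For $R_j$ let $\rho_0=c_jr_{j,1}$, $\rho_i=r_{j,i}r_{j,i+1}$ for $1\le i<L$, and $\rho_L=r_{j,L}l_{j+1,L}$. Let $\varepsilon_i=1$ if $\rho_i\in Z$ and $\varepsilon_i=0$ otherwise.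

The $i$-th vertex of the half-arm has the two red edges $\rho_{i-1},\rho_i$, and its green edges are parallel, all going to $b_j$; so $Z$ uses at most one of them. As $Z$ has 0 or 2 edges at the vertex:

- if $\varepsilon_{i-1}=\varepsilon_i=0$, the vertex is missed by $Z$;
- if $\varepsilon_{i-1}=\varepsilon_i=1$, it is on $Z$ and uses no green edge;
- if $\varepsilon_{i-1}\ne\varepsilon_i$, it is on $Z$ and uses exactly one green edge. We call this a *switch*.

For example, with $L=4$ and $(\varepsilon_0,\dots,\varepsilon_4)=(1,1,0,0,1)$ the third vertex is missed, and the second and fourth are switches, joined in $Z$ to $b_j$.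

Let $\sigma_j$ be the number of green edges of $Z$ at $b_j$. All green edges at $b_j$ go to the half-arms of zone $j$, so $\sigma_j$ is the total number of switches in $L_j$ and $R_j$, and $\sigma_j\le2$.

**Step 3: $Z$ meets every half-arm.** If a sequence $(\varepsilon_i)$ were identically $0$, all $L$ vertices of the half-arm would be missed, against (2). So some $\rho_i\in Z$, and since every $\rho_i$ has an end in the half-arm, *$Z$ contains a vertex of every half-arm*.

**Step 4: the four types.** First, $\varepsilon_0=\varepsilon_L=0$ cannot happen. In that case the number of switches is even, not $0$ by Step 3, and at most 2; so the ones form a single block, $\rho_i,\dots,\rho_k$ say. The path formed by these edges ends at two switches, both joined in $Z$ to $b_j$. So $Z$ contains the circuit formed by this path and $b_j$, hence equals it, contradicting Step 3 for the other half-arms. Since the parity of the number of switches tells whether $\varepsilon_0=\varepsilon_L$, each half-arm is of exactly one of these types: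

- *full*: $\varepsilon_0=\varepsilon_L=1$, no switch;
- *gapped*: $\varepsilon_0=\varepsilon_L=1$, two switches, both joined in $Z$ to $b_j$;
- *outer-cut*: $\varepsilon_0=1$, $\varepsilon_L=0$, one switch;
- *inner-cut*: $\varepsilon_0=0$, $\varepsilon_L=1$, one switch.

A half-arm is outer-cut exactly if its outer edge is not in $Z$. Since $L_j$ and $R_{j-1}$ share their outer edge, *$L_j$ is outer-cut if and only if $R_{j-1}$ is.*

## 8. The five states of a zone

The aim of this section is to describe a zone by the data that matter for $H$: which outer edges and which links at the ports it uses.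

All green edges at a given $v_i$ are parallel: they are $g_{v_i}$ and $g_{v_k}$ if $e_i=v_iv_k$ is a chord, and $g_{v_i}$ and possibly $g_z$ if $e_i=v_iz$. So $Z$ uses at most one of them. If it uses one, we say that *the link at $v_i$ is used*. The edges of $M$ at the port $a_j$ are thus its inner edge (the inner edge of $L_j$), the red edge $a_jb_j$, and the link; if $a_j\in Z$, then $Z$ uses exactly two of these three, and if $a_j\notin Z$, none. The same holds for $c_j$ with the inner edge of $R_j$, $b_jc_j$ and its link.

Define the *state* of zone $j$:

- *through*: no half-arm of the zone is outer-cut, no link used;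
- *split*: no half-arm outer-cut, the links at $a_j$ and $c_j$ both used;
- *left-cut*: $L_j$ outer-cut, $R_j$ not, the link at $a_j$ used, that at $c_j$ not;
- *right-cut*: $R_j$ outer-cut, $L_j$ not, the link at $c_j$ used, that at $a_j$ not;
- *both-cut*: $L_j$ and $R_j$ outer-cut, both links used.

**Lemma 9.** Every zone is in one of these five states. Moreover:

- (i) in a through zone, $\sigma_j$ is at most the number of ports of the zone missed by $Z$;
- (ii) in a split zone with $b_j\in Z$, both edges of $Z$ at $b_j$ lead into $L_j\cup\{a_j\}$, or both lead into $R_j\cup\{c_j\}$.

*Proof.* Write $a,b,c$ for $a_j,b_j,c_j$. A gapped half-arm has two switches, an outer-cut or inner-cut one has one, a full one none. Since $\sigma_j\le2$, the possible types of $(L_j,R_j)$ are the following, up to exchanging left and right. In each case we look at the degree of $Z$ at $b$, then at $a$ and $c$.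

**(full, full).** Here $\sigma_j=0$, so $Z$ contains both or neither of $ab,bc$. The inner edges of both half-arms are in $Z$. If $ab,bc\in Z$, then $a$ and $c$ have their two edges and no link is used: through, and (i) holds with $\sigma_j=0$. Otherwise $b\notin Z$, and $a$ and $c$ have their inner edges but not $ab$, $bc$, so both links are used: split.

**(gapped, full)** and **(full, gapped).** Now $b$ has two green edges, so $ab,bc\notin Z$. Both inner edges are in $Z$, so both links are used: split. Both edges at $b$ go to the gapped half-arm, as (ii) claims.

**(inner-cut, full).** Here $b$ has one green edge, to $L_j$, and so exactly one of $ab,bc$ is in $Z$. The inner edge of $L_j$ is not in $Z$, that of $R_j$ is.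

If $bc\in Z$, then $c$ uses its inner edge and $bc$, and not its link. At $a$ neither the inner edge nor $ab$ is in $Z$, so $a\notin Z$ and its link is not used: through, with $\sigma_j=1$ and $a$ missed, as (i) claims.

If $ab\in Z$, then $a$ uses $ab$ and, lacking its inner edge, its link; $c$ uses its inner edge and, lacking $bc$, its link: split. The edges at $b$ go to $L_j$ and to $a$, as (ii) claims.

The case **(full, inner-cut)** is symmetric.

**(inner-cut, inner-cut).** Both edges at $b$ are green, and neither inner edge is in $Z$. So $a$ and $c$ could use only their links; hence $a,c\notin Z$ and no link is used: through, with $\sigma_j=2$ and both ports missed.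

**(outer-cut, full).** Here $b$ has one green edge, to $L_j$, and exactly one of $ab,bc$. The sequence of $L_j$ is $1,\dots,1,0,\dots,0$, so $Z$ contains the path from $a$ along $L_j$ to the switch, and the green edge from the switch to $b$. If $ab\in Z$, then $Z$ contains, hence equals, the circuit formed by $a$, this part of $L_j$ and $b$, which contradicts Step 3 of Section 7. So $bc\in Z$. Then $c$ uses its inner edge and $bc$ and no link, while $a$ uses its inner edge and, lacking $ab$, its link: left-cut. Symmetrically **(full, outer-cut)** gives right-cut.

**(outer-cut, inner-cut).** Both edges at $b$ are green. At $c$ neither the inner edge nor $bc$ is in $Z$, so $c\notin Z$ and its link is not used. At $a$ the inner edge is in $Z$ and $ab$ is not, so the link is used: left-cut. Symmetrically **(inner-cut, outer-cut)** gives right-cut.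

**(outer-cut, outer-cut).** Both edges at $b$ are green, and both inner edges are in $Z$, so both links are used: both-cut. $\square$

## 9. The shadow of a long circuit in $H$

Define a subgraph $F$ of $H$ by its edges:

- $c_{j-1}a_j\in F$ if and only if the outer edge between $R_{j-1}$ and $L_j$ is in $Z$, that is, neither of these half-arms is outer-cut;
- $a_jc_j\in F$ if and only if zone $j$ is not split;
- $e_i\in F$ if and only if the link at $v_i$ is used.

**Step 1: the definition is consistent.** Only a chord is described twice. If $e_i=e_k=v_iv_k$, the link at $v_i$ and the link at $v_k$ are the same pair of parallel green edges, so one is used if and only if the other is.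

**Step 2: $F$ is 2-regular and contains every $v_i$.** First let $z\in X$. All edges of $M$ at $z$ are green edges to its neighbors $v_i$ in $H$. If $z\in Z$, then $Z$ has two edges at $z$, not parallel, so links at exactly two of its neighbors are used, and $z$ has degree 2 in $F$. If $z\notin Z$, no link at a neighbor of $z$ is used, and $z$ has degree 0, that is, $z\notin V(F)$. Now look at the ports. Write $f=c_{j-1}a_j$ and $f'=c_ja_{j+1}$; so $f\in F$ iff $L_j$ is not outer-cut, and $f'\in F$ iff $R_j$ is not outer-cut.

- Through: $a_j$ has $f,\ a_jc_j$, and $c_j$ has $a_jc_j,\ f'$.
- Split: $a_j$ has $f,\ e_{2j-1}$, and $c_j$ has $f',\ e_{2j}$.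
- Left-cut: $a_j$ has $a_jc_j,\ e_{2j-1}$, and $c_j$ has $a_jc_j,\ f'$.
- Right-cut: $a_j$ has $f,\ a_jc_j$, and $c_j$ has $a_jc_j,\ e_{2j}$.
- Both-cut: $a_j$ has $a_jc_j,\ e_{2j-1}$, and $c_j$ has $a_jc_j,\ e_{2j}$.

Each port has degree exactly 2 in $F$.

**Step 3: $F$ is connected.** A 2-regular graph is a disjoint union of circuits, and we must exclude more than one. We use that $Z$ is connected. Assign to each vertex of $Z$ a component of $F$:

- $z\in X\cap V(Z)$ goes to its own component (it lies in $F$ by Step 2).
- If zone $j$ is not split, all vertices of $Z$ in zone $j$ go to the component containing the edge $a_jc_j$.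
- If zone $j$ is split, the vertices of $Z$ in $L_j\cup\{a_j\}$ go to the component of $a_j$, and those in $R_j\cup\{c_j\}$ to the component of $c_j$. If $b_j\in Z$, it goes with the side into which its two edges of $Z$ lead; by Lemma 9(ii) there is exactly one such side.

In all cases the vertices of $Z$ in $L_j\cup\{a_j\}$ go to the component of $a_j$ and those in $R_j\cup\{c_j\}$ to the component of $c_j$. We claim that two vertices adjacent in $Z$ go to the same component. The edges of $Z$ are of three kinds.

- *Red edges inside a zone, and green edges at a hub $b_j$.* In a non-split zone everything goes to one component. In a split zone, a red edge not at $b_j$ stays within $L_j\cup\{a_j\}$ or within $R_j\cup\{c_j\}$, and the edges at $b_j$ are covered by the choice for $b_j$.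
- *Outer edges.* If $r_{j-1,L}l_{j,L}\in Z$, its ends go to the components of $c_{j-1}$ and of $a_j$, which are the same because $c_{j-1}a_j\in F$.
- *Links.* A link of $Z$ joins $v_i$ to the other end of $e_i$, and $e_i\in F$.

Since $Z$ is connected, all its vertices go to one component. By Step 3 of Section 7, $Z$ contains a vertex of each $L_j$ and each $R_j$, so all $a_j$ and $c_j$ lie in this component. Every $z\in X\cap V(F)$ is adjacent in $F$ to some $v_i$. So $F$ has only one component.

**Step 4: $F=C_0$.** By Steps 2 and 3, $F$ is a circuit of $H$ with $V(F)\supseteq V(C_0)$. The hypothesis of Theorem 6 says that no other circuit than $C_0$ contains $V(C_0)$ (for the pair of Section 6 this is Lemma 8). So $F=C_0$. This is the only use of the hypothesis.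

**Step 5: $Z$ is not longer than $C$.** As $F=C_0$, no $e_i$ is in $F$, so no link is used. Every edge of $M$ at a vertex of $X$ is a link, so $X\cap V(Z)=\emptyset$. The states split, left-cut, right-cut and both-cut all use a link, so every zone is through. Every green edge of $Z$ is now an edge at some hub, and no green edge joins two hubs, so by Lemma 9(i)
$$g=\sum_{j=1}^m\sigma_j\le\bigl|\{v_1,\dots,v_{2m}\}\setminus V(Z)\bigr|\le\mu .$$
By (1), $|Z|=n-\mu+0+g\le n$, which contradicts $|Z|>n$.

So $C$ is a longest circuit of $G$. With Lemma 4 this proves Theorem 6, and with Section 6 it proves Theorem 3. The Conjecture is false. $\square$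

## 10. Another longest circuit of the same graph, and the scope of the refutation

The Conjecture speaks of all $k\ge2$ and of *all* longest circuits, and it is refuted by the case $k=2$. Counterexamples for each individual $k\ge3$ are not claimed here. What holds for every $k$ is Proposition 2, and in particular the Conjecture whenever $G-C$ is connected.

Nor do these graphs refute the weaker statement that *some* longest circuit $C$ satisfies $\alpha(G-C)\le\alpha(G)-k$. In the graphs of Theorem 3, where $m=9$, replace in every zone the path
$$l_{j,1}\,a_j\,b_j\,c_j\,r_{j,1}\qquad\text{by}\qquad l_{j,1}\,s_{l_{j,1}}\,b_j\,s_{r_{j,1}}\,r_{j,1}.$$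
Five vertices are replaced by five, so this gives another circuit $C'$ of length $n$, hence another longest circuit. It contains exactly $2m$ vertices of $S$, and the vertices of $G-C'$ outside $S$ are those of $X$ and the ports. Each such vertex $y$ has its private neighbor $s_y$ in $G-C'$. So $V(G-C')$ is covered by the edges $ys_y$ with $y\in X\cup\{a_j,c_j:1\le j\le m\}$ together with the remaining single vertices of $S$, in total $|S|-2m$ edges and single vertices. An independent set contains at most one vertex from each, so
$$\alpha(G-C')\le|S|-2m\le\alpha(G)-2 .$$
The inequality of the Conjecture thus fails for $C$ and holds for $C'$ in the same graph.
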